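
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}


\title{The halting degree is not the least degree\\ above which every degree satisfies join}

\begin{abstract}
A Turing degree $\mathbf b$ satisfies join if every $\mathbf c$ with $\mathbf 0<\mathbf c<\mathbf b$ can be joined up to $\mathbf b$ by some $\mathbf d<\mathbf b$. Let $\mathcal S$ be the set of degrees $\mathbf a$ such that every $\mathbf b\ge\mathbf a$ satisfies join. Then $\mathbf 0'\in\mathcal S$, and it has been asked whether $\mathbf 0'$ is the least element of $\mathcal S$. We show that it is not: for every noncomputable $X$ there is $\mathbf a\in\mathcal S$ with $\deg(X)\not\le\mathbf a$. The proof gives a sufficient condition for membership in $\mathcal S$ that combines a PA set with a domination-escape property. We also show that no hyperimmune-free degree belongs to $\mathcal S$. It follows that $\mathcal S$ has no least element, and that $\mathbf 0$ is its only lower bound. Moreover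 $\mathcal S$ contains a degree strictly below $\mathbf 0'$.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

We work in the Turing degrees. The least degree is $\mathbf 0$, and $\mathbf 0'=\deg(\emptyset')$ is the degree of the halting problem.

\begin{definition}
A degree $\mathbf b$ \emph{satisfies join} if for every $\mathbf c$ with $\mathbf 0<\mathbf c<\mathbf b$ there is $\mathbf d<\mathbf b$ with $\mathbf c\vee\mathbf d=\mathbf b$. Let $\mathcal S$ be the set of degrees $\mathbf a$ such that every $\mathbf b\ge\mathbf a$ satisfies join.
\end{definition}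

The property says that no nonzero $\mathbf c$ strictly below $\mathbf b$ is useless for reaching $\mathbf b$: there is always some $\mathbf d$ that does not reach $\mathbf b$ alone but does so with the help of $\mathbf c$. Join fails at $\mathbf b$ exactly when some $\mathbf c$ with $\mathbf 0<\mathbf c<\mathbf b$ has the property that $\mathbf d\le\mathbf b$ and $\mathbf c\vee\mathbf d=\mathbf b$ force $\mathbf d=\mathbf b$. A single degree may satisfy join for trivial reasons; for instance, $\mathbf 0$ and all minimal degrees do so vacuously. The set $\mathcal S$ therefore asks for join throughout a cone. By definition $\mathcal S$ is closed upward.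

If $\mathbf 0'$ were the \emph{least} element of $\mathcal S$, then it would be definable from the ordering of the degrees in a very simple way. The question whether this is so is posed in \cite{search}: \emph{can $\emptyset'$ be defined as the least degree such that all degrees above satisfy join?} The answer is no.

\begin{theorem}\label{thm:answer}
\textup{(i)} $\mathbf 0'\in\mathcal S$.
\textup{(ii)} For every noncomputable $X$ there is $\mathbf a\in\mathcal S$ with $\deg(X)\not\le\mathbf a$. In particular, taking $X=\emptyset'$, the degree $\mathbf 0'$ is not the least element of $\mathcal S$.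
\end{theorem}

Part (i) is due to Posner and Robinson; we include a proof. The members of $\mathcal S$ in part (ii) come from a sufficient condition. A function $f$ \emph{dominates} $g$ if $g(m)\le f(m)$ for all but finitely many $m$; if $f$ does not dominate $g$, we also say that $g$ \emph{escapes} $f$. Let $\varphi_e$ be the usual enumeration of the partial computable functions. A set is \emph{PA} if it computes a $\{0,1\}$-valued function $Y$ such that, for all $e$, if $\varphi_e(e)$ converges then $Y(e)\ne\varphi_e(e)$.

\begin{theorem}[Criterion]\label{thm:criterion}
Let $Z\le_TA$ with $Z$ PA, and suppose that for every $f\le_TZ\oplus\emptyset'$ there is $g\le_TA$ that is not dominated by $f$. Then $\deg(A)\in\mathcal S$.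
\end{theorem}

Why these two hypotheses? Let $B\ge_TA$ and $\emptyset<_TC<_TB$. We need $D<_TB$ with $C\oplus D\equiv_TB$. The set $D$ will contain \emph{pointers} $0^n1$ to numbers $n$ at which $C$ differs from something simple. A reader who has $C$ and $D$ profits from the pointer, while a reader who has only $D$ does not. The main difficulty is for $B$ to find suitable $n$, and there are two ways to do so.
\begin{itemize}
\item If $C\le_TZ$, we use a finite-extension construction in which guesses replace answers from $\emptyset'$. The guesses are good often enough as soon as $B$ computes a function that escapes a certain $r\le_TC\oplus\emptyset'\le_TZ\oplus\emptyset'$ (Section~\ref{sec:escape}).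
\item If $C\not\le_TZ$, then $Z\oplus C$ computes bounds within which $C$ must differ from any given partial computable function, and the ability of PA sets to choose true $\Pi^0_1$ statements from finite lists does the rest (Section~\ref{sec:pa}).
\end{itemize}
Both resources pass from $A$ to every $B\ge_TA$, and this is why the conclusion holds in a whole cone. The second hypothesis of the criterion cannot simply be dropped, as the next theorem shows.

\begin{theorem}\label{thm:limit}
If every $A$-computable function is dominated by a computable function (that is, $\deg(A)$ is \emph{hyperimmune-free}), then $\deg(A)\notin\mathcal S$. In particular $\mathbf 0\notin\mathcal S$, and some PA degrees are not in $\mathcal S$.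
\end{theorem}

Recall that $\mathbf a$ is $\mathrm{GL}_2$ if $\mathbf a''=(\mathbf a\vee\mathbf 0')'$, and that a degree $\mathbf a\le\mathbf 0'$ is high if $\mathbf a'=\mathbf 0''$.

\begin{corollary}\label{cor:more}
\textup{(a)} $\mathcal S$ has no least element; its only lower bound is $\mathbf 0$.
\textup{(b)} Every PA degree that is not $\mathrm{GL}_2$ is in $\mathcal S$.
\textup{(c)} $\mathcal S$ contains a high degree $\mathbf a<\mathbf 0'$, so $\mathbf 0'$ is not even minimal in $\mathcal S$.
\end{corollary}

The answer to the question, Theorem~\ref{thm:answer}, is proved in Sections~\ref{sec:background}--\ref{sec:proofs}. Sections~\ref{sec:limit} and~\ref{sec:cor} prove Theorem~\ref{thm:limit} and Corollary~\ref{cor:more}.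

\section{Background: $\Pi^0_1$ classes and PA sets}\label{sec:background}

\paragraph{Computations.} $\varphi_e$ and $\Phi_e$ are the usual enumerations of the partial computable functions and the Turing functionals, and $\varphi^O_e=\Phi^O_e$. \emph{String} means finite binary string; $|\tau|$ is the length of $\tau$, and $[\tau]$ is the set of $Y\in2^\omega$ extending $\tau$. We write $\Phi^\tau_{e,t}(m)\downarrow$ if the computation halts within $t$ steps and queries only oracle positions below $|\tau|$. This relation is decidable and persists when $t$ increases or $\tau$ is extended. With an oracle $O\oplus\tau$, the restriction applies only to queries to the second half. We arrange that a computation converging within $t$ steps has value $<t$. As usual $D\oplus E=\{2x:x\in D\}\cup\{2x+1:x\in E\}$; we call $D$ the \emph{even half} of $D\oplus E$.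

\paragraph{Classes.} Let $V^O_q$ be the $q$-th set of strings that is c.e.\ in $O$. The $q$-th \emph{$\Pi^0_1(O)$ class} is
\[P^O_q=\{W\in2^\omega:\text{no initial segment of }W\text{ is in }V^O_q\}.\]
We say that a string $\sigma$ is \emph{seen to be disjoint from $P^O_q$ by stage $t$} if every extension of $\sigma$ of length $\max(|\sigma|,t)$ has an initial segment enumerated into $V^O_q$ within $t$ steps. This is decidable from $O$ and persists when $t$ increases or $\sigma$ is extended. By compactness of $2^\omega$, $P^O_q\cap[\sigma]=\emptyset$ if and only if $\sigma$ is seen to be disjoint from $P^O_q$ by some stage. In particular, with $\sigma=\langle\rangle$, the emptiness of $P^O_q$ is verified at a finite stage if it holds, and nonemptiness is a $\Pi^0_1(O)$ statement, uniformly in $q$. A decreasing sequence of nonempty $\Pi^0_1$ classes (relative to any oracles) has nonempty intersection, again by compactness. We often build sets as members of such an intersection.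

\begin{lemma}\label{lem:compact}
Let $P$ be a $\Pi^0_1(O)$ class, let $\Psi^Y(x)=\Phi_e^{O\oplus Y}(x)$ for some $e$, and let $x$ be such that $\Psi^Y(x)\downarrow$ for all $Y\in P$. Then there are a length $l$ and a stage $t$ such that $\Psi^\sigma(x)$ converges within $t$ steps for every string $\sigma$ of length $l$ that is not seen to be disjoint from $P$ by stage $t$. From $x$, such $l,t$ can be found with oracle $O$.
\end{lemma}

\begin{proof}
Each $Y\in2^\omega$ has an initial segment that is seen to be disjoint from $P$ at some stage (if $Y\notin P$) or on which $\Psi(x)$ converges (if $Y\in P$). By compactness finitely many of the corresponding sets $[\tau]$ cover $2^\omega$; take $l$ and $t$ large enough for all of these $\tau$. The required condition on $l,t$ is $O$-decidable, so $l,t$ can be found by searching.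
\end{proof}

\paragraph{DNC sets.} Let $\mathrm{DNC}_2^O=\{Y\in2^\omega:\forall e\ \neg(\varphi^O_e(e)\downarrow=Y(e))\}$, a nonempty $\Pi^0_1(O)$ class, and let $\mathrm{DNC}_2=\mathrm{DNC}_2^\emptyset$. Thus a set is PA if and only if it computes an element of $\mathrm{DNC}_2$.

\begin{lemma}\label{lem:dnc}
Let $X\in\mathrm{DNC}_2^O$.
\begin{enumerate}
\item[\textup{(a)}] Every partial $O$-computable $\{0,1\}$-valued function $\psi$ has a total $\{0,1\}$-valued $X$-computable extension, uniformly in an index of $\psi$.
\item[\textup{(b)}] $O\le_TX$, and $X$ is PA.
\item[\textup{(c)}] $X\not\le_TO$. Hence, if $B$ computes an element of $\mathrm{DNC}_2^D$, then $B\not\le_TD$.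
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Choose a computable $s$ with $\varphi^O_{s(x)}(y)=\psi(x)$ for all $y$, and take $x\mapsto1-X(s(x))$. If $\psi(x)\downarrow$, then $X(s(x))\ne\varphi^O_{s(x)}(s(x))=\psi(x)$, so $1-X(s(x))=\psi(x)$.

(b) Apply (a) to the characteristic function of $O$ to get $O\le_TX$. Apply (a) to $\psi(e)=1-\varphi_e(e)$, defined when $\varphi_e(e)\downarrow\in\{0,1\}$. The extension is an element of $\mathrm{DNC}_2$.

(c) If $X\le_TO$, then $X=\varphi^O_i$ for some $i$, contradicting $X(i)\ne\varphi^O_i(i)$. For the second statement, apply this with $O=D$: an element of $\mathrm{DNC}_2^D$ computed by $B$ would be computable from $D$ if $B\le_TD$.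
\end{proof}

By part (a) with $O=\emptyset$, a PA set computes, uniformly, a total extension of every partial computable $\{0,1\}$-valued function. The next lemma turns this into the ability to choose.

\begin{lemma}\label{lem:choose}
Let $B$ be PA. From a finite list of $\Pi^0_1$ statements at least one of which is true, $B$ uniformly computes a true one. Consequently $B$ computes a member of every nonempty $\Pi^0_1$ class.
\end{lemma}

\begin{proof}
For two statements, let $\psi$ be the partial computable function that names the one refuted first. Take the total $B$-computable extension, and choose the statement that it does \emph{not} name. If both statements are true, any choice is right. If exactly one is false, $\psi$ is defined and names it, so the choice is true. For a list $p_1,\dots,p_m$, decide in this way between $p_1$ and the $\Pi^0_1$ statement $p_2\vee\dots\vee p_m$. In the second case the shorter list contains a true statement, and we iterate.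

To compute a member of a nonempty $\Pi^0_1$ class $P$, choose bits successively: if $P\cap[\sigma]\ne\emptyset$, then one of the $\Pi^0_1$ statements $P\cap[\sigma0]\neq\emptyset$, $P\cap[\sigma1]\ne\emptyset$ is true. The limit is in $P$ because $P$ is closed.
\end{proof}

\section{Joining with an escaping function}\label{sec:escape}

\subsection{One step by hand}\label{sec:hand}

Let $\emptyset<_TC<_TB$. We want to build $D\le_TB$ from which, together with $C$, one can read $B$. Also, $D$ alone should not compute $B$. Put $\hat C=C\oplus\overline C$. Then $\hat C\equiv_TC$, and $\hat C$ is infinite. It is not c.e., since otherwise $C$ and $\overline C$ would both be c.e.\ and $C$ would be computable.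

Consider the first step. It codes the bit $B(0)$ and tries to control the single computation $\Phi_0^D(0)$. Let
\[H=\{n:\text{some }\tau\supseteq0^n1\text{ has }\Phi_0^\tau(0)\downarrow\},\]
a c.e.\ set. As $\hat C$ is not c.e., $H\ne\hat C$. Let us use the least difference as a pointer. Suppose, for example, that $C(0)=1$, so that $0\in\hat C$ and $1\notin\hat C$.
\begin{itemize}
\item If $0\notin H$, the least difference is $0$. Put $\rho=1$. No extension of $\rho$ makes $\Phi_0(0)$ converge, so $\Phi^D_0(0)\uparrow$ for all $D\supseteq\rho$.
\item If $0,1\in H$, the least difference is $1$. Let $\rho$ be the first $\tau\supseteq01$ found with $\Phi^\tau_0(0)\downarrow$. Then $\Phi_0^D(0)$ has a known value for all $D\supseteq\rho$.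
\item If $0\in H$ and $1\notin H$, then $H$ and $\hat C$ agree at $0$ and $1$, and we go on to $n=2$.
\end{itemize}
Let $D$ start with $\rho B(0)$. A reader with oracle $C\oplus D$ counts the zeros before the first $1$ of $D$ and so learns the pointer $n$. The reader then asks $C$ whether $n\in\hat C$. If $n\in\hat C$, then $\rho=0^n1$; if $n\notin\hat C$, then $n\in H$, and $\rho$ is found by searching. In both cases the next bit is $B(0)$. The reader never had to decide membership in $H$, because $C$ gave the answer.

The builder had to decide it. If $B\ge_T\emptyset'$, there is no problem. If not, let the builder take a number $w$ and pretend that $n\in H$ exactly when this is confirmed within $w$ steps. Say that confirming $0\in H$ takes $7$ steps and confirming $1\in H$ takes $5$. If $w<7$, then $0$ looks like a difference, and $D$ starts with $1B(0)$. This is still decodable, but $\Phi_0^D(0)$ is not controlled. If $w\ge7$, then the true least difference $1$ is chosen, and $\Phi^D_0(0)<5$.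

So a wrong guess costs nothing for the decoding, and diagonalization needs a right guess only once for each functional. If the guesses are $w=g(m)$ at stage $m$ for a function $g\le_TB$, and $g(m)$ exceeds all relevant confirmation times, then $\Phi^D_e(m)$ either diverges or is smaller than one of these times, hence smaller than $g(m)$. We therefore make $D$ fail to compute $g$; since $g\le_TB$, this suffices. The bound $r(m)$ on the relevant confirmation times should depend only on $C\oplus\emptyset'$, not on $g$. The strings at stage $m$ depend on $g$, however, so we must bound their lengths independently of $g$. This is the one delicate point of the proof below.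

\subsection{The lemma}

\begin{lemma}\label{lem:escape}
Let $C$ be noncomputable. There is $r\le_TC\oplus\emptyset'$ such that whenever $C\le_TB$ and some $g\le_TB$ is not dominated by $r$, there is $D<_TB$ with $C\oplus D\equiv_TB$.
\end{lemma}

\begin{proof}
Let $\hat C=C\oplus\overline C$ as above: infinite, not c.e., and $\equiv_TC$.

\emph{Confirmation times.} For a string $\sigma$ and $e,m,n\in\omega$ let $T(\sigma,e,m,n)$ be the least $t>n$ such that some $\tau\supseteq\sigma0^n1$ with $|\tau|\le t$ has $\Phi^\tau_{e,t}(m)\downarrow$, and $T=\infty$ if there is no such $t$. If $T<\infty$, let $\tau(\sigma,e,m,n)$ be the first such $\tau$ for this $t$. Let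
\[H_{\sigma,e,m}=\{n:T(\sigma,e,m,n)<\infty\},\qquad n^*(\sigma,e,m)=\min(H_{\sigma,e,m}\mathbin{\triangle}\hat C).\]
The sets $H_{\sigma,e,m}$ are uniformly c.e., and $\hat C$ is not c.e.; so $n^*$ exists, and $n^*\le_TC\oplus\emptyset'$.

\emph{The guess.} For $w\in\omega$ call $n$ \emph{$w$-eligible} for $(\sigma,e,m)$ if
\[\bigl(n\in\hat C\text{ and }T(\sigma,e,m,n)>w\bigr)\quad\text{or}\quad\bigl(n\notin\hat C\text{ and }T(\sigma,e,m,n)\le w\bigr).\]
Whether $T\le w$ holds can be checked by a finite search, so eligibility is decidable from $C$. Since $T>n$, every $n\in\hat C$ with $n\ge w$ is eligible. As $\hat C$ is infinite, a least eligible $n$ exists. For this $n$ define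
\[\mathrm{Next}(\sigma,e,m,w)=\begin{cases}\sigma0^n1&\text{if }n\in\hat C,\\ \tau(\sigma,e,m,n)&\text{if }n\notin\hat C.\end{cases}\]
In the second case $T\le w$, so $\tau(\sigma,e,m,n)$ exists.

\emph{The least eligible $n$ is bounded independently of $w$.} Fix $(\sigma,e,m)$ and suppress it in the notation. If $n^*\in\hat C$, let $N=n^*$. Otherwise let $N$ be the least element of $\hat C$ that is $\ge T(n^*)$; here $T(n^*)<\infty$ since $n^*\in H$, and $N\ge T(n^*)>n^*$. We claim that for every $w$ the least eligible number is at most $N$. If $n^*\in\hat C\setminus H$, then $T(n^*)=\infty>w$, so $n^*=N$ is eligible. If $n^*\in H\setminus\hat C$ and $w\ge T(n^*)$, then $n^*$ is eligible. If $n^*\in H\setminus\hat C$ and $w<T(n^*)$, then $w<N\in\hat C$, so $N$ is eligible. It follows that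
\[|\mathrm{Next}(\sigma,e,m,w)|\le\ell(\sigma,e,m)\quad\text{for all }w,\]
where $\ell(\sigma,e,m)$ is the maximum of $|\sigma|+N+1$ and all $|\tau(\sigma,e,m,n)|$ with $n\le N$, $n\in H_{\sigma,e,m}$. With $C$ and $\emptyset'$ one finds $n^*$, then $N$, then $\ell$; so $\ell\le_TC\oplus\emptyset'$.

\emph{The bound $r$.} Let $b_{0,0}=0$ and, for $e\le m$,
\[b_{m,e+1}=\max\{\ell(\sigma,e,m):|\sigma|\le b_{m,e}\},\qquad b_{m+1,0}=b_{m,m+1}+1.\]
Let
\[r(m)=\max\{T(\sigma,e,m,n):e\le m,\ |\sigma|\le b_{m,e},\ n\le n^*(\sigma,e,m),\ n\in H_{\sigma,e,m}\},\]
or $0$ if this set is empty. Then $r\le_TC\oplus\emptyset'$.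

\emph{Construction of $D$.} Let $C\le_TB$, and let $g\le_TB$ be not dominated by $r$. We do not know which $m$ satisfy $g(m)>r(m)$, so every stage $m$ treats all $e\le m$. Put $\sigma_0=\langle\rangle$. At stage $m$ let
\[\rho_0=\sigma_m,\qquad\rho_{e+1}=\mathrm{Next}(\rho_e,e,m,g(m))\ (e\le m),\qquad\sigma_{m+1}=\rho_{m+1}B(m).\]
Let $D=\bigcup_m\sigma_m$. Then $D\le_TB$. By induction $|\sigma_m|\le b_{m,0}$, and $|\rho_e|\le b_{m,e}$ at stage $m$.

\emph{$B\le_TC\oplus D$.} Given $\rho_e$ at stage $m$, the set $D$ extends $\rho_e0^n1$ for the chosen $n$, since $\tau(\rho_e,e,m,n)\supseteq\rho_e0^n1$. So $n$ can be read off from $D$. If $n\in\hat C$, then $\rho_{e+1}=\rho_e0^n1$. If $n\notin\hat C$, then $\rho_{e+1}=\tau(\rho_e,e,m,n)$, which exists and is found by searching. After $\rho_{m+1}$ the next bit of $D$ is $B(m)$, and we continue with $\sigma_{m+1}$.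

\emph{$g\not\le_TD$.} Fix $e$. Infinitely many $m$ satisfy $g(m)>r(m)$; choose such an $m\ge e$. Let $\sigma=\rho_e$ at stage $m$, let $w=g(m)$, and suppress $\sigma,e,m$. Because $|\sigma|\le b_{m,e}$, we have $T(n)\le r(m)<w$ whenever $n\le n^*$ and $n\in H$.

No $n<n^*$ is eligible. Indeed $n\in\hat C\Leftrightarrow n\in H$. If $n\in\hat C$, then $T(n)<w$; if $n\notin\hat C$, then $T(n)=\infty>w$. But $n^*$ is eligible: if $n^*\in\hat C\setminus H$, then $T(n^*)=\infty$, and if $n^*\in H\setminus\hat C$, then $T(n^*)<w$. So $n^*$ is chosen. In the first case $D\supseteq\sigma0^{n^*}1$, and no $\tau\supseteq\sigma0^{n^*}1$ makes $\Phi^\tau_e(m)$ converge, so $\Phi^D_e(m)\uparrow$. In the second case $D\supseteq\tau(n^*)$, and $\Phi_e^D(m)$ converges within $T(n^*)$ steps, so $\Phi_e^D(m)<T(n^*)\le r(m)<g(m)$. In both cases $\Phi^D_e\ne g$.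

Since $g\le_TB$ and $C,D\le_TB$, we conclude $D<_TB$ and $C\oplus D\equiv_TB$.
\end{proof}

\section{Joining inside $\Pi^0_1$ classes}\label{sec:pa}

Of the function $r$ in Lemma~\ref{lem:escape} we know only that $r\le_TC\oplus\emptyset'$, whereas the criterion provides functions that escape $Z\oplus\emptyset'$-computable functions. When $C$ is not computable from the PA set $Z$, we therefore use a different construction, which needs no escaping function.

\subsection{Coding locations}

In a finite-extension construction every new bit is free. Inside a $\Pi^0_1$ class a bit may be forced, and in general $B$ cannot tell which bits are. For classes of DNC sets, however, the recursion theorem provides positions at which the bit is certainly free. We need this for classes whose members are themselves DNC, and for classes of pairs $D\oplus E$ with $D$ DNC.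

\begin{lemma}[Coding locations]\label{lem:locations}
Let $W\mapsto W^*$ be either the identity or the map from $W$ to its even half. There is a computable function $k$, not depending on $O$, such that if $P^O_q\ne\emptyset$ and $W^*\in\mathrm{DNC}_2^O$ for all $W\in P^O_q$, then $\{W\in P^O_q:W^*(k(q))=i\}\ne\emptyset$ for both $i=0,1$.
\end{lemma}

\begin{proof}
By the recursion theorem with parameters there is a computable $k$ such that $\varphi^O_{k(q)}(y)$ searches for the first $i\in\{0,1\}$ for which $\{W\in P^O_q:W^*(k(q))=i\}$ is verified to be empty, and outputs $1-i$. Let $q$ satisfy the hypotheses, and suppose that such an $i$ is found. Then $\varphi^O_{k(q)}(k(q))=1-i$, so $W^*(k(q))\neq1-i$ for all $W\in P^O_q$, because $W^*\in\mathrm{DNC}_2^O$. Hence $W^*(k(q))=i$ for all $W\in P^O_q$. But no $W\in P_q^O$ satisfies this, so $P^O_q=\emptyset$, a contradiction. So no such $i$ is found. Since emptiness is verified whenever it holds, both classes are nonempty.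
\end{proof}

The lemma can be iterated. Let $c(q,\langle\rangle)=q$, and let $c(q,\tau i)$ be an index, computed from $q$ and $\tau i$ independently of $O$, of the class
\[P^O_{c(q,\tau)}\cap\{W:W^*(k(c(q,\tau)))=i\}.\]
So $P^O_{c(q,\tau)}$ consists of those $W\in P^O_q$ for which the string $\tau$ is written in $W^*$ at successive coding locations. If $q$ satisfies the hypotheses of Lemma~\ref{lem:locations}, then by induction $P^O_{c(q,\tau)}\ne\emptyset$ for \emph{all} strings $\tau$.

\subsection{Pointers into $C$}

We again want $D\le_TB$ with $B\le_TC\oplus D$ and $B\not\le_TD$. Instead of diagonalizing against each functional, we use a single certificate. By Lemma~\ref{lem:dnc}(b),(c) it suffices that $B$ compute some $E\in\mathrm{DNC}_2^D$: then $D\le_TE\le_TB$ and $B\not\le_TD$. So $B$ should build a decreasing sequence of nonempty subclasses of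
\[Q_0=\{D\oplus E:D\in\mathrm{DNC}_2,\ E\in\mathrm{DNC}_2^D\},\]
fixing one bit of $E$ after the other and coding bits of $B$ at coding locations of $D$ along the way. The reader with oracle $C\oplus D$ must be able to follow the sequence of classes, and so must learn $E(s)$. We must not write $E(s)$ itself into $D$, since then $D$ alone could follow the construction and would compute $B$. Instead we write into $D$ a pointer $n$, and we fix $E(s)=C(n)$.

Let us look at the first step. For each $n$ let $P_{(n)}\subseteq Q_0$ be the class of pairs in which $0^n1$ is written at the first coding locations of $D$, and let $R^i_n=\{D\oplus E\in P_{(n)}:E(0)=i\}$. The pointer $n$ is \emph{admissible} if $R_n^{C(n)}\ne\emptyset$. Since $P_{(n)}\ne\emptyset$, at most one of $R^0_n,R^1_n$ is empty. So if $n$ is not admissible, then $C(n)$ is the unique $i$ for which $R^i_n$ is verified to be empty. Not all $n$ can be inadmissible, since $C$ would then be computable. But existence is not enough: $B$ has to find an admissible $n$. Being admissible is a $\Pi^0_1$ statement once $C(n)$ is known, so by Lemma~\ref{lem:choose} a PA set $B$ can choose from a \emph{finite}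 list of candidates. For example, suppose that we know that $0$ or $1$ is admissible, and that $C(0)=0$ and $C(1)=1$. Then $B$ is given the statements $R^0_0\ne\emptyset$ and $R^1_1\ne\emptyset$, at least one of them true, and finds a true one, say the second. We restrict to $R^1_1$: the string $01$ is written at coding locations of $D$, and $E(0)=1$. At the coding location of this new class we write $B(0)$. The reader reads $01$ in $D$, looks up $C(1)=1$, so knows the class $R^1_1$ and its coding location, and reads $B(0)$.

The function $h$ in the next lemma bounds the list of candidates.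

\begin{lemma}\label{lem:pointer}
Let $B$ be PA and $C\le_TB$. Suppose there is $h\le_TB$ such that for every $e$ there is $n<h(e)$ with $\neg(\varphi_e(n)\downarrow=C(n))$. Then there is $D<_TB$ with $C\oplus D\equiv_TB$.
\end{lemma}

\begin{proof}
The class $Q_0$ is a nonempty $\Pi^0_1$ class; let $q_0$ be an index. We use Lemma~\ref{lem:locations} and the function $c$ with $O=\emptyset$ and $(D\oplus E)^*=D$, and write $P_q$ for $P_q^\emptyset$. All classes below are subclasses of $Q_0$, so the lemma applies to them when they are nonempty. We define indices $q_s$ of a decreasing sequence of nonempty classes.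

\emph{Stage $s$.} For $n\in\omega$ let $q^n=c(q_s,0^n1)$, so that $P_{q^n}\ne\emptyset$, and for $i\in\{0,1\}$ let
\[R^i_n=P_{q^n}\cap\{D\oplus E:E(s)=i\}.\]
Let $\psi(n)$ be the first $i$ such that $R^i_n$ is verified to be empty, undefined if there is none. An index $e$ with $\psi=\varphi_e$ can be computed from $q_s$ and $s$. If $R_n^{C(n)}=\emptyset$, then $R_n^{1-C(n)}\neq\emptyset$, so $\psi(n)\downarrow=C(n)$. By the choice of $h$ there is $n<h(e)$ for which $\psi(n)\downarrow=C(n)$ fails, and hence $R_n^{C(n)}\ne\emptyset$. By Lemma~\ref{lem:choose}, $B$ can find an $n<h(e)$ with $R_n^{C(n)}\ne\emptyset$; call it $n_s$. Let $q'$ be the index of $R^{C(n_s)}_{n_s}$, computed from $q_s$, $s$, $n_s$ and $C(n_s)$, and put $q_{s+1}=c(q',B(s))$. By Lemma~\ref{lem:locations}, $P_{q_{s+1}}\ne\emptyset$.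

\emph{$D<_TB$.} The sequences $(q_s)$ and $(n_s)$ are $B$-computable. Let $D\oplus E\in\bigcap_sP_{q_s}$. Then $E(s)=C(n_s)$ for all $s$, so $E\le_TB$. Since $E\in\mathrm{DNC}_2^D$, Lemma~\ref{lem:dnc}(b) gives $D\le_TE\le_TB$, and Lemma~\ref{lem:dnc}(c) gives $B\not\le_TD$.

\emph{$B\le_TC\oplus D$.} We compute $q_s$ and $B(s)$ by recursion on $s$. Given $q_s$, the values $D(k(c(q_s,0^j)))$ for $j=0,1,\dots$ are $0$ for $j<n_s$ and $1$ for $j=n_s$. This gives $n_s$. With $C(n_s)$ we obtain $q'$, then $B(s)=D(k(q'))$, and then $q_{s+1}=c(q',B(s))$.
\end{proof}

It remains to find $h$. The difficulty is that the failure of $\varphi_e(n)\downarrow=C(n)$ may be due to divergence, which cannot be observed. A PA set replaces $\varphi_e$ by a total function.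

\begin{lemma}\label{lem:h}
If $Z$ is PA and $C\not\le_TZ$, then some $h\le_TZ\oplus C$ satisfies: for every $e$ there is $n<h(e)$ with $\neg(\varphi_e(n)\downarrow=C(n))$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:dnc}(a) there is a total $Z$-computable $\{0,1\}$-valued function $F(e,n)$ with $F(e,n)=\varphi_e(n)$ whenever $\varphi_e(n)\downarrow\in\{0,1\}$. Since $C\not\le_TZ$, for each $e$ there is a least $n$ with $F(e,n)\ne C(n)$; let $h(e)=n+1$. For this $n$ we cannot have $\varphi_e(n)\downarrow=C(n)$, since then $F(e,n)=\varphi_e(n)=C(n)$.
\end{proof}

If $C\le_TZ$, the proof breaks down, because $F(e,\cdot)$ may then be $C$ itself for some $e$. This is the case left to Lemma~\ref{lem:escape}.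

\section{The criterion and the answer}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
Let $B\ge_TA$ and $\emptyset<_TC<_TB$. Then $B$ is PA, since $B\ge_TZ$.

If $C\not\le_TZ$, then Lemma~\ref{lem:h} gives $h\le_TZ\oplus C\le_TB$ as required in Lemma~\ref{lem:pointer}, which gives $D<_TB$ with $C\oplus D\equiv_TB$.

If $C\le_TZ$, then the function $r$ of Lemma~\ref{lem:escape} satisfies $r\le_TC\oplus\emptyset'\le_TZ\oplus\emptyset'$. By hypothesis some $g\le_TA\le_TB$ is not dominated by $r$, and Lemma~\ref{lem:escape} gives $D<_TB$ with $C\oplus D\equiv_TB$.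
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}\textup{(i)}]
Let $B\ge_T\emptyset'$ and $\emptyset<_TC<_TB$. With $r$ from Lemma~\ref{lem:escape}, the function $r+1\le_TC\oplus\emptyset'\le_TB$ is not dominated by $r$, so the lemma gives $D<_TB$ with $C\oplus D\equiv_TB$. Hence $\mathbf 0'\in\mathcal S$.
\end{proof}

For part (ii) we need a PA set that does not compute $X$.

\begin{lemma}[Cone avoidance, Jockusch--Soare]\label{lem:cone}
If $X$ is noncomputable, every nonempty $\Pi^0_1$ class has a member that does not compute $X$.
\end{lemma}

\begin{proof}
Treat $e=0,1,\dots$ in turn, each time passing from the current nonempty class $P$ to a nonempty $\Pi^0_1$ subclass.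
\begin{enumerate}
\item[(1)] If $\{Y\in P:\Phi^Y_e(n)\uparrow\}\ne\emptyset$ for some $n$, pass to this class.
\item[(2)] Otherwise, if $\Phi^Y_e(n)\ne X(n)$ for some $Y\in P$ and some $n$, pass to $P\cap[Y\restriction l]$ with $l$ above the use of this computation.
\item[(3)] Otherwise $\Phi_e^Y=X$ for all $Y\in P$. We show that this is impossible. Given $n$, search for $l,t$ as in Lemma~\ref{lem:compact} (with $O=\emptyset$ and $\Psi=\Phi_e$, at $n$) such that all the values obtained are equal. The search succeeds: fix $l$ from Lemma~\ref{lem:compact} and let $t$ grow until every string of length $l$ disjoint from $P$ has been seen to be so; the remaining strings have extensions in $P$ and give $X(n)$. Whenever the search succeeds, the common value is $X(n)$, since $P\ne\emptyset$ and so some string involved has an extension in $P$. So $X$ is computable, a contradiction.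
\end{enumerate}
A member of the intersection of all these classes does not compute $X$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}\textup{(ii)}]
Let $X$ be noncomputable. By Lemma~\ref{lem:cone} choose $Z\in\mathrm{DNC}_2$ with $X\not\le_TZ$. We add to $Z$ a set $G$ that is generic enough not to compute $X$ with the help of $Z$, and whose ones are sparse enough to escape every $Z\oplus\emptyset'$-computable function. Let $(f_i)$ list all $Z\oplus\emptyset'$-computable functions, each infinitely often. Let $\gamma_0=\langle\rangle$.
\begin{itemize}
\item Step $2e$: if some $\gamma'\supseteq\gamma_{2e}$ and $n$ satisfy $\Phi_e^{Z\oplus\gamma'}(n)\downarrow\ne X(n)$, let $\gamma_{2e+1}$ be such a $\gamma'$; otherwise let $\gamma_{2e+1}=\gamma_{2e}$.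
\item Step $2i+1$: if $\gamma_{2i+1}$ contains exactly $j$ ones, let $\gamma_{2i+2}=\gamma_{2i+1}0^{f_i(j)+1}1$.
\end{itemize}
Let $G=\bigcup_s\gamma_s$ and $A=Z\oplus G$, and let $p(j)$ be the position of the $j$-th one of $G$, counting from $j=0$. Since infinitely many ones are appended, $p$ is total, and $p\le_TG\le_TA$.

\emph{$X\not\le_TA$.} Suppose $\Phi_e^{Z\oplus G}=X$. Then step $2e$ found no $\gamma'$, since otherwise $\Phi_e^{Z\oplus G}$ would differ from $X$. So every convergent $\Phi^{Z\oplus\gamma'}_e(n)$ with $\gamma'\supseteq\gamma_{2e}$ equals $X(n)$. For each $n$ such a $\gamma'$ exists, namely a long initial segment of $G$. Searching for one with oracle $Z$ gives $X\le_TZ$, a contradiction.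

\emph{Escape.} Let $f\le_TZ\oplus\emptyset'$. In each odd step $2i+1$ with $f_i=f$ the $j$-th one of $G$ is placed at a position $p(j)>f(j)$. Distinct odd steps have distinct $j$, and $f_i=f$ for infinitely many $i$. So $p$ is not dominated by $f$.

By Theorem~\ref{thm:criterion}, $\deg(A)\in\mathcal S$, and $\deg(X)\not\le\deg(A)$. With $X=\emptyset'$ this shows that $\mathbf 0'$ is not a lower bound of $\mathcal S$, hence not its least element.
\end{proof}

\section{Hyperimmune-free degrees are not in $\mathcal S$}\label{sec:limit}

We now prove Theorem~\ref{thm:limit}. Given $A$ of hyperimmune-free degree, we look for $B\ge_TA$ and $C$ with $\emptyset<_TC<_TB$ such that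
\[D\le_TB\ \text{ and }\ B\le_TC\oplus D\quad\text{imply}\quad B\le_TD.\]
Here is the plan. Suppose $B=\Theta^{D\oplus C}$, with a computable bound on how much of $C$ is used. We want $D$ to reconstruct $C$ by itself. We make $C$ so compressible that, for almost every $i$, a long initial segment of $C$ can be computed from $i$ bits of $C$. And we write these few bits into $B$ at coding locations. Then $D$, once it knows an initial segment of $C$, can compute through $\Theta$ the next few bits written into $B$; these determine a longer initial segment of $C$, and so on:
\[\cdots\ \longrightarrow\ i\text{ bits written into }B\ \longrightarrow\ \text{long segment of }C\ \xrightarrow{\ \Theta\ }\ i+1\text{ bits written into }B\ \longrightarrow\ \cdots\]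
Hyperimmune-freeness provides the computable use bound, and $C$ must be compressible with respect to every computable bound at once.

\subsection{A class of compressible sets}

Let $\beta_i=i(i+1)/2$, so $\beta_0=0$ and $\beta_i-\beta_{i-1}=i$.

\begin{lemma}\label{lem:trace}
There are a nonempty $\Pi^0_1$ class $Q$ without computable members and a uniformly computable family of numbers $d_i^s$ $(i,s\in\omega)$ with the following property. Let $v=\varphi_e$ be total. For each $i\ge e$ there is an $s$ with $d_i^s\ge v(\beta_{i+1})$; let $s_v(i)$ be the least one. Then, for every $C\in Q$ and $i\ge e$, the string $C\restriction v(\beta_{i+1})$ can be computed, uniformly, from $i$ and the $i$ bits $C(d_0^s),\dots,C(d_{i-1}^s)$, where $s=s_v(i)$.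
\end{lemma}

\begin{proof}
We enumerate disjoint c.e.\ sets $U_0,U_1$ and let $Q=\{C:U_0\subseteq C,\ U_1\cap C=\emptyset\}$, a nonempty $\Pi^0_1$ class. Only finitely many elements are enumerated by stage $s$; let $d_0^s<d_1^s<\cdots$ list the complement of $U_{0,s}\cup U_{1,s}$. So $d_i^0=i$ and $d_i^s\ge i$. These are the positions still free at stage $s$. The marker $d_i$ has two tasks: to become at least as large as $\varphi_e(\beta_{i+1})$ for all $e\le i$ for which this is defined, and to serve as the position at which members of $Q$ are made different from $\varphi_i$. Let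
\[\mu_s(i)=\max\{\varphi_{e,s}(\beta_{i+1}):e\le i,\ \varphi_{e,s}(\beta_{i+1})\downarrow\},\]
or $0$ if there is no such value. Then $\mu_s(i)\le s$, and $\mu_s(i)$ is nondecreasing in $s$ and takes at most $i+2$ values. Let $\mu(i)=\lim_s\mu_s(i)$.

\emph{Stage $s+1$.} Take the least $i\le s$ such that
\begin{enumerate}
\item[(a)] $d_i^s<\mu_s(i)$, or
\item[(b)] $i$ is not yet \emph{satisfied} and $\varphi_{i,s}(d_i^s)\downarrow$.
\end{enumerate}
If there is none, do nothing. Otherwise $i$ \emph{acts}. If (b) holds, put $d_i^s$ into $U_1$ if $\varphi_i(d_i^s)=1$ and into $U_0$ otherwise, and declare $i$ satisfied via $d_i^s$. If only (a) holds, put $d_i^s$ into $U_0$. In either case also put $d_{i+1}^s,\dots,d_{i+s+1}^s$ into $U_0$. Then $d_l$ is unchanged for $l<i$, and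
\[d_i^{s+1}=d_{i+s+2}^s>s\ge\mu_s(i).\]

\emph{The markers converge, and $d_i=\lim_sd_i^s\ge\mu(i)$.} Each $i$ acts through (b) at most once. Markers never decrease, so after an action of $i$, (a) can hold for $i$ again only after $\mu_s(i)$ has increased. Hence each $i$ acts finitely often. Since $d_i$ moves only when some $l\le i$ acts, the limit $d_i$ exists. If $d_i<\mu(i)$, then (a) would hold for $i$ at all late stages, so some $l\le i$ would act at each late stage, which is impossible.

\emph{No $C\in Q$ is computable.} Suppose $\varphi_i=C\in Q$. If $i$ is declared satisfied via $x$, then $C(x)=0$ if $\varphi_i(x)=1$, and $C(x)=1$ otherwise; in either case $C(x)\ne\varphi_i(x)$, a contradiction. If $i$ is never satisfied, then (b) holds for $i$ at all sufficiently late stages, because $d_i^s$ settles and $\varphi_i$ is total. So some $l\le i$ acts at every late stage, which is impossible.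

\emph{Compressibility.} Let $v=\varphi_e$ be total and $i\ge e$. Then $d_i\ge\mu(i)\ge v(\beta_{i+1})$, so $s=s_v(i)$ exists and is computable from $i$. Every $x<d_i^s$ is in $U_{0,s}$, and then $C(x)=1$, or in $U_{1,s}$, and then $C(x)=0$, or is one of $d_0^s,\dots,d_{i-1}^s$. So the bits $C(d_0^s),\dots,C(d_{i-1}^s)$ determine, effectively, $C\restriction d_i^s$, and in particular $C\restriction v(\beta_{i+1})$.
\end{proof}

\subsection{Choice of $C$}

The set $A$ need not compute any member of $Q$. So we first enlarge it to a PA set without losing hyperimmune-freeness.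

\begin{lemma}[Hyperimmune-free basis theorem, Jockusch--Soare, relativized]\label{lem:hif}
A nonempty $\Pi^0_1(A)$ class has a member $Y$ such that every $A\oplus Y$-computable function is dominated by an $A$-computable one.
\end{lemma}

\begin{proof}
Treat $e=0,1,\dots$ in turn, with current class $P$. If $\{Y\in P:\Phi^{A\oplus Y}_e(n)\uparrow\}\ne\emptyset$ for some $n$, pass to this class. Otherwise, by Lemma~\ref{lem:compact} with $O=A$, from $n$ one can $A$-compute a finite set that contains all values $\Phi_e^{A\oplus Y}(n)$ with $Y\in P$; its maximum is an $A$-computable bound, and we keep $P$. Let $Y$ be a member of the intersection.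
\end{proof}

For the rest of the section, up to the proof of Theorem~\ref{thm:limit}, let $A$ be such that every $A$-computable function is dominated by a computable one. By Lemma~\ref{lem:hif} there is $\hat A\in\mathrm{DNC}_2^A$ such that every $A\oplus\hat A$-computable function is dominated by an $A$-computable function, hence by a computable one. After a finite modification the computable bound holds everywhere. By Lemma~\ref{lem:dnc}(b), $A\le_T\hat A$ and $\hat A$ is PA. By Lemma~\ref{lem:choose}, $\hat A$ computes some $C\in Q$, with $Q$ from Lemma~\ref{lem:trace}, and $C$ is noncomputable. Fix $\hat A$ and $C$.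

\subsection{Construction of $B$}

We build a decreasing sequence of nonempty $\Pi^0_1(\hat A)$ classes, starting with $\mathrm{DNC}_2^{\hat A}$, and let $B$ be a member of the intersection. We treat in turn all pairs $(\Phi,\Theta)$ of functionals, where $\Phi$ is $\{0,1\}$-valued (any other output counts as divergence). Let $P$ be the current class.

\emph{Case 1:} for some $x$ the class $\{Y\in P:\Phi^Y(x)\uparrow\}$ is nonempty. Pass to this class.

\emph{Case 2:} not Case 1, and for some $x$ the class $\{Y\in P:\neg(\Theta^{\Phi^Y\oplus C}(x)\downarrow=Y(x))\}$ is nonempty. It is $\Pi^0_1(\hat A)$ because $C\le_T\hat A$. Pass to this class.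

\emph{Case 3:} otherwise. Then $\Theta^{\Phi^Y\oplus C}=Y$ for all $Y\in P$. We pass to a nonempty $\Pi^0_1(\hat A)$ subclass $P'\subseteq P$ such that
\begin{equation}\label{eq:claim}
Y\le_T\Phi^Y\quad\text{for all }Y\in P'.
\end{equation}
The rest of this subsection constructs $P'$.

\emph{The use bound.} The $C$-use of a computation is the least number above all positions of $C$ that it queries. Since $C\le_T\hat A$, we may apply Lemma~\ref{lem:compact} with $O=\hat A$ to the functional $Y\mapsto\Theta^{\Phi^Y\oplus C}$. So from $x$ we can $\hat A$-compute $l,t$ such that $\Theta^{\Phi^\sigma\oplus C}(x)$ converges for every string $\sigma$ of length $l$ not seen to be disjoint from $P$ by stage $t$. Every $Y\in P$ extends one of these strings. So the maximum of the $C$-uses of these finitely many computations is an $\hat A$-computable bound on the $C$-use of $\Theta^{\Phi^Y\oplus C}(x)$, valid for all $Y\in P$. By the choice of $\hat A$ there is a \emph{computable} bound $u(x)$, valid for all $x$ and all $Y\in P$.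

\emph{Writing bits of $C$ into $P$.} Let $q$ be an index of $P$. Since $P\subseteq\mathrm{DNC}_2^{\hat A}$, we can use Lemma~\ref{lem:locations} with $O=\hat A$ and $*$ the identity. Put $\kappa(\sigma)=k(c(q,\sigma))$. This is a computable function, and $P^{\hat A}_{c(q,\sigma)}\ne\emptyset$ for every $\sigma$. Let
\[v(j)=j+\max\{u(\kappa(\sigma)):|\sigma|\le j\}.\]
This function is computable and nondecreasing; let $v=\varphi_e$. Define $\zeta\in2^\omega$ in blocks, where block $i\ge1$ occupies the $i$ positions $\beta_{i-1}\le j<\beta_i$. For $i\ge e$, block $i$ is
\[C(d_0^s)\cdots C(d_{i-1}^s)\quad\text{with }s=s_v(i),\]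
and for $i<e$ it consists of zeros. Then $\zeta\le_TC\le_T\hat A$. Let
\[P'=\bigcap_jP^{\hat A}_{c(q,\zeta\restriction j)}=\{Y\in P:\forall j\ Y(\kappa(\zeta\restriction j))=\zeta(j)\}.\]
This is a $\Pi^0_1(\hat A)$ class, since $\zeta\le_T\hat A$, and it is nonempty by compactness.

\emph{Proof of \eqref{eq:claim}.} Let $Y\in P'$ and $D=\Phi^Y$, so $Y=\Theta^{D\oplus C}$. Suppose that $i\ge\max(e,1)$ and that $\zeta\restriction\beta_i$ is known. Then block $i$ is known, so by Lemma~\ref{lem:trace} we can compute $C\restriction v(\beta_{i+1})$. Using $D$, compute successively for $\beta_i\le j<\beta_{i+1}$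
\[\zeta(j)=Y(\kappa(\zeta\restriction j))=\Theta^{D\oplus C}(\kappa(\zeta\restriction j)).\]
The $C$-use of this computation is at most $u(\kappa(\zeta\restriction j))\le v(j)\le v(\beta_{i+1})$, so what we know of $C$ suffices. This yields $\zeta\restriction\beta_{i+1}$, and we continue with $i+1$. Starting from the finite string $\zeta\restriction\beta_{\max(e,1)}$, $D$ computes $\zeta$, and also $C$ since $v(\beta_{i+1})\ge\beta_{i+1}$. Hence $D\ge_TD\oplus C\ge_TY$, which proves \eqref{eq:claim}.

\subsection{Verification}

\begin{proof}[Proof of Theorem~\ref{thm:limit}]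
Let $B$ be a member of all classes constructed. Since $B\in\mathrm{DNC}_2^{\hat A}$, Lemma~\ref{lem:dnc} gives $B\ge_T\hat A\ge_TA$ and $B\not\le_T\hat A$. As $C\le_T\hat A$ is noncomputable, $\emptyset<_TC<_TB$. Let $D\le_TB$ with $B\le_TC\oplus D$. Fix a pair $(\Phi,\Theta)$ with $D=\Phi^B$ and $B=\Theta^{D\oplus C}$. When this pair was treated, neither Case 1 nor Case 2 applied, because $B$ belongs to the class chosen at that step. So Case 3 applied, and \eqref{eq:claim} gives $B\le_TD$. Hence no $\mathbf d<\deg(B)$ satisfies $\deg(C)\vee\mathbf d=\deg(B)$. Thus $\deg(B)\ge\deg(A)$ does not satisfy join, and $\deg(A)\notin\mathcal S$.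

Taking $A=\emptyset$ gives $\mathbf 0\notin\mathcal S$. By Lemma~\ref{lem:hif}, applied to the class $\mathrm{DNC}_2$ with $A=\emptyset$, there is a hyperimmune-free PA degree, and it is not in $\mathcal S$ by what was just shown.
\end{proof}

\begin{remark}
Hyperimmune-freeness was used only to make the use bound $u$ computable. The method needs this: $C$ is fixed before $\Phi$, $\Theta$ and $P$ are considered, and Lemma~\ref{lem:trace} makes $C$ compressible only with respect to computable functions $v$.
\end{remark}

\section{$\mathcal S$ has no least element}\label{sec:cor}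

\begin{proof}[Proof of Corollary~\ref{cor:more}]
(a) By Theorem~\ref{thm:answer}(ii) no nonzero degree is a lower bound of $\mathcal S$, so $\mathbf 0$ is the only one. A least element of $\mathcal S$ would be a lower bound belonging to $\mathcal S$, but $\mathbf 0\notin\mathcal S$ by Theorem~\ref{thm:limit}.

(b) By Jockusch and Posner \cite{JP}, $\mathbf a$ is not $\mathrm{GL}_2$ if and only if for every $f\le\mathbf a\vee\mathbf 0'$ some $g\le\mathbf a$ is not dominated by $f$. If $\mathbf a=\deg(A)$ is also PA, apply Theorem~\ref{thm:criterion} with $Z=A$.

(c) By the low basis theorem let $Z\in\mathrm{DNC}_2$ with $Z'\equiv_T\emptyset'$. By Sacks's theorem on the existence of an incomplete high c.e.\ degree, relativized to $Z$, there is $A$ with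
\[Z\le_TA<_TZ'\equiv_T\emptyset'\qquad\text{and}\qquad A'\equiv_TZ''\equiv_T\emptyset''.\]
So $\deg(A)$ is high and $\deg(A)<\mathbf 0'$. We verify the hypothesis of Theorem~\ref{thm:criterion}. Suppose that some $f\le_TZ\oplus\emptyset'\equiv_T\emptyset'$ dominates every $A$-computable function. If $\Phi_e^A$ is total, then its convergence time is an $A$-computable function of $n$, hence it is bounded by $\max(f(n),k)$ for some constant $k$. So
\[\Phi_e^A\text{ is total}\iff\exists k\,\forall n\ \Phi^A_{e,\max(f(n),k)}(n)\downarrow.\]
The matrix on the right is decidable from $A\oplus f\le_T\emptyset'$. Thus $\mathrm{Tot}^A=\{e:\Phi_e^A\text{ is total}\}$ is $\Sigma_2(\emptyset')=\Sigma^0_3$. But $\mathrm{Tot}^A$ is $m$-complete for $\Pi_2(A)=\Pi_1(A')=\Pi_1(\emptyset'')=\Pi^0_3$, a contradiction. By Theorem~\ref{thm:criterion}, $\deg(A)\in\mathcal S$.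
\end{proof}

\begin{thebibliography}{9}

\bibitem{JP}
Jockusch and Posner, \emph{Double jumps of minimal degrees}, 1978.

\bibitem{search}
\emph{The Search For Natural Definability In The Turing Degrees},
\url{http://eprints.lse.ac.uk/69569/1/search%20for%20natural%20definability_final.pdf}.

\end{thebibliography}

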